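# Reductions with $\dim A+1$ generators for ideals of $A$ and $A[X]$

Rings are commutative with $1$. "Generated by $n$ elements" allows repetitions and zeros, so it means "by at most $n$ elements".

## 1. The ideals $(x,y)^m$ and a question about numbers of generators

Let $k$ be any field, $m\ge1$, and $I=(x,y)^m\subseteq k[x,y]$. The monomials of degree $m$ form a basis of $I/(x,y)I$ over $k$, so $I$ cannot be generated by fewer than $m+1$ elements. There is no bound on the number of generators of ideals of $k[x,y]$.

Now look at the small ideal $J=(x^m,y^m)\subseteq I$. We have $I^2=(x,y)^{2m}$. Let $x^iy^j$ be a monomial with $i+j=2m$. Then $i\ge m$ or $j\ge m$. If $i\ge m$, then $x^iy^j=x^m\cdot x^{i-m}y^j$, and the second factor has degree $m$; the other case is symmetric. Hence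
$$J\,I=I^2,\qquad\text{and so } I^{j}=J^{\,j-1}I\ \text{ for all } j\ge1 .$$
So two elements control all the powers of $I$, although $I$ needs $m+1$ generators.

One element would not do. Suppose $I^{r+1}=hI^r$ with $h\in I$. Then $I^{r+1}\subseteq(h)$, and $h$ is not a constant since $I$ is proper. It is not $0$ either. An irreducible factor of $h$ would divide both $x^{m(r+1)}$ and $y^{m(r+1)}$, which is impossible.

The number $2$ is the number of variables. This is an instance of a general fact, proved in the paper "A Property of Ideals in Polynomial Rings": if $k$ is an infinite field, then for every ideal $I$ of $k[X_1,\dots,X_n]$ there is an ideal $J\subseteq I$, generated by $n$ elements, with $JI^r=I^{r+1}$ for some $r$. In that ring $n-1$ of the variables may be regarded as coefficients: $k[X_1,\dots,X_n]=A[X]$ with $A=k[X_1,\dots,X_{n-1}]$ of dimension $n-1$. Does the statement use anything about $A$ beyond its dimension? The same paper conjectures that it needs only infinite residue fields. The conjecture is true, and these notes prove it.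

## 2. Reductions, the theorem, and three elementary facts

**Definition.** Let $J\subseteq I$ be ideals of a ring $R$. $J$ is a *reduction* of $I$ (in the sense of Northcott and Rees) if there is an integer $r\ge0$ with $JI^r=I^{r+1}$.

**Condition (H).** A ring $A$ satisfies (H) if $A/\mathfrak m$ is infinite for every maximal ideal $\mathfrak m$ of $A$.

For example, $\mathbb C[y]$ and every algebra over an infinite field satisfy (H), since the residue fields contain the base field; $\mathbb Z$ does not.

**Theorem 2.1.** Let $A$ be a Noetherian ring of dimension $n-1$ satisfying (H). Let $I$ be an ideal of $A$ or of $A[X]$. Then $I$ has a reduction generated by $n$ elements.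

Throughout, $A\ne0$ is Noetherian and $\dim A=n-1<\infty$, unless a lemma says otherwise.

**2.2. Extension and gluing.** If $JI^r=I^{r+1}$, then multiplying by $I^{r'-r}$ gives $JI^{r'}=I^{r'+1}$ for all $r'\ge r$. If $R\to R'$ is a ring map, extending the equation to $R'$ shows that $JR'$ is a reduction of $IR'$. Conversely, suppose $s,a\in A$ generate the unit ideal of $A$, that $J\subseteq I\subseteq A[X]$, and that $J_s$, $J_a$ are reductions of $I_s$, $I_a$. *Then $J$ is a reduction of $I$.* Take one $r$ that works for both localizations. The module $I^{r+1}/JI^r$ vanishes after inverting $s$ and after inverting $a$. So each of its elements is killed by some $s^N$ and some $a^N$. These two powers generate the unit ideal, so the element is $0$.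

**2.3. Nilpotents do not matter.** Let $R$ be Noetherian with nilradical $N$, and let $J\subseteq I$ be ideals with images $J',I'$ in $R/N$. *If $J'$ is a reduction of $I'$, then $J$ is a reduction of $I$.* Indeed, $J'I'^r=I'^{r+1}$ says $I^{r+1}\subseteq JI^r+N'$ with $N'=N\cap I^{r+1}$. Choose $k\ge1$ with $N^k=0$. Expand $(JI^r+N')^k$. Every term other than $N'^k=0$ has a factor $JI^r$, and its other $k-1$ factors lie in $I^{r+1}$. Hence
$$I^{(r+1)k}\subseteq JI^r\cdot I^{(r+1)(k-1)}=JI^{(r+1)k-1},$$
and the opposite inclusion is clear.

Now let $N$ be the nilradical of $A$. The nilradical of $A[X]$ is $NA[X]$, and $A_{red}[X]=A[X]/NA[X]$. An $n$-generated reduction of the image of $I$ in $A_{red}$ or $A_{red}[X]$ is generated by images of $n$ elements of $I$, and by 2.3 these elements generate a reduction of $I$. Since $A_{red}$ has the same dimension and the same residue fields as $A$, **in the proof of Theorem 2.1 we may assume that $A$ is reduced.**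

## 3. Dimension zero, and lines through a point

**The case $n=1$.** A reduced Noetherian ring $A$ of dimension $0$ is a finite product of fields. Then $A[X]$ is a finite product of principal ideal domains, and every ideal of $A$ or $A[X]$ is principal. So Theorem 2.1 holds for $n=1$, and (H) is not needed. Here is what happens with nilpotents. Take $A=k[\varepsilon]/(\varepsilon^2)$ and $I=(\varepsilon,X)\subseteq A[X]$. This is a maximal ideal, and $I^2=(\varepsilon X,X^2)$, so $I/I^2$ has basis $\varepsilon,X$ over $k$ and $I$ needs two generators. But $XI=(\varepsilon X,X^2)=I^2$, so $(X)$ is a reduction.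

**Two lines.** Let $A=k[x,y]/(xy)$ and $\mathfrak m=(x,y)$. Then $x\mathfrak m^r=(x^{r+1})$ does not contain $y^{r+1}$, so $(x)$ is not a reduction of $\mathfrak m$, and neither is $(y)$. But $(x+y)\mathfrak m=(x^2,y^2)=\mathfrak m^2$. The element $x+y$ succeeds because it vanishes identically on neither of the two lines.

**Three lines over $\mathbb F_2$.** Let $A=\mathbb F_2[x,y]/(xy(x+y))$ and $\mathfrak m=(x,y)$. *No single $h\in\mathfrak m$ generates a reduction of $\mathfrak m$.* The linear part of $h$ is one of $0,x,y,x+y$, and each of these vanishes at some nonzero $v\in\mathbb F_2^2$, namely at $(0,1)$ for $x$, $(1,0)$ for $y$, $(1,1)$ for $x+y$. The polynomial $xy(x+y)$ vanishes at all three nonzero vectors, so $x\mapsto v_1T$, $y\mapsto v_2T$ defines a ring map $\psi:A\to\mathbb F_2[T]$. We have $\psi(\mathfrak m)\mathbb F_2[T]=(T)$ and $\psi(h)\in(T^2)$. If $h\mathfrak m^r=\mathfrak m^{r+1}$, then $(T^{r+1})\subseteq(T^{r+2})$, a contradiction. (This does not touch the bound of Theorem 2.1, since $n=2$ here.) The example shows that we need a generic linear combination, and that a small field may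 not have one.

## 4. Generic elements in graded rings

**Lemma 4.1 (avoidance).** If $A$ satisfies (H), then no $A$-module $M$ is a finite union of proper submodules.

Over $\mathbb F_2$ the plane $\mathbb F_2^2$ is the union of its three lines, so (H) is needed.

*Proof.* Suppose $M=N_1\cup\dots\cup N_k$ with proper submodules and $k$ minimal. Then $k\ge2$. By minimality there is $u\in N_1\setminus\bigcup_{i\ge2}N_i$; choose also $v\in M\setminus N_1$. For $i\ge2$ the ideal $(N_i:u)=\{c\in A: cu\in N_i\}$ is proper, so it lies in a maximal ideal $\mathfrak m_i$. By the Chinese remainder theorem $A$ maps onto the product of the residue fields at the distinct ideals among the $\mathfrak m_i$. These fields are infinite, so there are $c_1,\dots,c_k\in A$ with $c_p-c_q\notin\mathfrak m_i$ for all $p\ne q$ and all $i\ge2$.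

No $v+c_pu$ lies in $N_1$, since $u\in N_1$ and $v\notin N_1$. So the $k$ elements $v+c_1u,\dots,v+c_ku$ lie in the $k-1$ modules $N_2,\dots,N_k$, and two of them, say those with indices $p\ne q$, lie in the same $N_i$. Then $(c_p-c_q)u\in N_i$, so $c_p-c_q\in(N_i:u)\subseteq\mathfrak m_i$, a contradiction. $\square$

Let $D=\bigoplus_{j\ge0}D_j$ be a graded ring with $D_0$ a quotient of $A$, $D_1$ a finite $A$-module, and $D=D_0[D_1]$. Then $D$ is Noetherian. Put $D_+=\bigoplus_{j\ge1}D_j$; it is generated by $D_1$. Recall that the minimal primes of a homogeneous ideal are homogeneous and finite in number.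

**Definition.** A homogeneous prime of $D$ is *relevant* if it does not contain $D_+$, equivalently if it does not contain $D_1$.

Example: in $D=k[x,y]/(xy)$ the relevant primes are $(x)$ and $(y)$, while $(x,y)=D_+$ is not relevant. Chains of relevant primes have length $0$. A prime contained in a relevant prime is again relevant if it is homogeneous.

**Lemma 4.2.** Suppose all chains of relevant homogeneous primes of $D$ have length $\le n-1$.

(a) Let $g_1,\dots,g_n$ be homogeneous of positive degree, such that for $0\le i<n$ the element $g_{i+1}$ lies in no relevant minimal prime of $(g_1,\dots,g_i)D$. Then $D_+\subseteq\mathrm{rad}\big((g_1,\dots,g_n)D\big)$.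

(b) If (H) holds, there are $g_1,\dots,g_n\in D_1$ and $r\ge0$ with $D_{r+1}=\sum_i g_iD_r$.

*Proof.* **Part (a).** Each new $g$ should push relevant primes one step further up. We claim: *a relevant homogeneous prime $P\supseteq(g_1,\dots,g_i)$ is the top of a chain of relevant homogeneous primes of length $\ge i$.* For $i=0$ there is nothing to show. Suppose the claim holds for $i$, and let $P\supseteq(g_1,\dots,g_{i+1})$ be relevant. Take a minimal prime $Q\subseteq P$ of $(g_1,\dots,g_i)D$. It is homogeneous and relevant, so $g_{i+1}\notin Q$. Hence $Q\subsetneq P$. Put $P$ on top of the chain for $Q$.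

For $i=n$ this would give a chain of length $\ge n$, so no relevant homogeneous prime contains $(g_1,\dots,g_n)$. The minimal primes of $(g_1,\dots,g_n)D$ are homogeneous, so all of them contain $D_+$. Their intersection is the radical.

**Part (b).** Choose $g_1,g_2,\dots$ inductively in $D_1$. At each stage there are finitely many relevant minimal primes of $(g_1,\dots,g_i)D$, and each meets $D_1$ in a proper $A$-submodule. By Lemma 4.1 their union is not $D_1$, so $g_{i+1}$ exists. By (a), and since $D_+$ is finitely generated, $D_+^{r+1}\subseteq(g_1,\dots,g_n)D$ for some $r\ge 0$. The degree $r+1$ part of this inclusion is $D_{r+1}=D_1^{r+1}\subseteq\sum g_iD_r$. $\square$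

## 5. Chains of relevant primes in $A[Mt]$, and ideals of $A$

For an $A$-submodule $M$ of an $A$-algebra let $M^j$ be the $A$-span of the products of $j$ elements of $M$, with $M^0=A$. If $M\subseteq P$ is finitely generated over $A$, where $P=A$ or $P=A[X]$, put
$$C=A[Mt]\subseteq P[t],\qquad C_j=M^jt^j .$$
For $P=A$, $M=I$ this is the Rees algebra of $I$. For $P=A[X]$ we deliberately take a finite $A$-module $M$ and not an ideal of $A[X]$; this matters in Section 6. Example: for $A=\mathbb C[y]$ and $M=Ay+AX\subseteq A[X]$, $C=\mathbb C[y,yt,Xt]$ is a polynomial ring in the three elements $y$ (degree $0$) and $yt,Xt$ (degree $1$).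

We use the dimension inequality (Matsumura, *Commutative Ring Theory*, Thm. 15.5): if $A_0\subseteq B$ are domains, $A_0$ is Noetherian, $\mathfrak P$ is a prime of $B$ and $\mathfrak p=\mathfrak P\cap A_0$, then
$$\mathrm{ht}\,\mathfrak P+\mathrm{tr.deg}_{\kappa(\mathfrak p)}\kappa(\mathfrak P)\le\mathrm{ht}\,\mathfrak p+\mathrm{tr.deg}_{A_0}B .$$
In particular $\dim B\le\dim A_0+\mathrm{tr.deg}_{A_0}B$.

**Lemma 5.1.** Let $A$ be reduced Noetherian with $\dim A\le d$. Put $e=0$ if $P=A$ and $e=1$ if $P=A[X]$. Let $M\subseteq P$ be a finitely generated $A$-submodule and $C=A[Mt]$. Then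

(i) every minimal prime of $C$ contracts to a minimal prime of $A$;

(ii) every chain of relevant homogeneous primes of $C$ has length $\le d+e$.

*Proof.* Let $\mathfrak p_1,\dots,\mathfrak p_l$ be the minimal primes of $A$. The ideal $\mathfrak p_iP[t]$ is prime, because $P[t]$ is a polynomial ring over $A$. So $\mathfrak q_i=\mathfrak p_iP[t]\cap C$ is a prime of $C$, with $\mathfrak q_i\cap A=\mathfrak p_i$. As $A$ is reduced, $\bigcap\mathfrak p_iP[t]=0$, hence $\bigcap\mathfrak q_i=0$. A minimal prime of $C$ contains the product of the $\mathfrak q_i$, so it contains some $\mathfrak q_i$ and equals it. This is (i).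

The domain $C/\mathfrak q_i$ lies between $A/\mathfrak p_i$ and $(A/\mathfrak p_i)[t]$ or $(A/\mathfrak p_i)[X,t]$. So it has transcendence degree $\le e+1$ over $A/\mathfrak p_i$, and $\dim C/\mathfrak q_i\le d+e+1$. Hence $\dim C\le d+e+1$. Let $P_0\subsetneq\dots\subsetneq P_k$ be relevant homogeneous primes. Then $P_k\subsetneq P_k+C_+$, and $P_k+C_+$ is prime because its quotient is $A/(P_k\cap A)$. So we have a chain of length $k+1$ in $C$, and $k+1\le d+e+1$. $\square$

**Proof of Theorem 2.1 for ideals of $A$.** Let $A$ be reduced and $I\subseteq A$. Take $P=A$, $M=I$, $d=n-1$, $e=0$. By Lemma 5.1(ii) chains of relevant primes of $C=A[It]$ have length $\le n-1$. Lemma 4.2(b) with $D=C$ gives $g_i\in I$ and $r$ with $I^{r+1}=(g_1,\dots,g_n)I^r$. $\blacksquare$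

**One generator too many for $A[X]$.** The sensible first try for $I\subseteq A[X]$ is to apply what we just proved to the ring $A[X]$. It is Noetherian of dimension $n$. It satisfies (H): if $A[X]/\mathfrak M$ is finite, then $A/(\mathfrak M\cap A)$ is a finite domain, hence a finite field, against (H) for $A$. The result is a reduction with $n+1$ generators. Using a finite $A$-module $M$ with $MA[X]=I$ and $C=A[Mt]$ does not help by itself: Lemma 5.1 with $e=1$ allows chains of length $n$, and these occur. In the example $C=\mathbb C[y,yt,Xt]$ above ($n=2$) we have the chain $0\subsetneq(y)\subsetneq(y,yt)$ of relevant primes. But all primes of this chain except the bottom one contain the element $y$ of $A$. In $C/yC\cong\mathbb C[yt,Xt]$ the chains of relevant primes have length at most $1$, as desired.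

## 6. Killing an element of the Jacobson radical

If $n=1$, Theorem 2.1 was settled in Section 3. From now on, in the proof of Theorem 2.1, $n\ge2$, $A$ is reduced and $I\subseteq A[X]$.

The last example suggests dividing by an element $a\in A$ to shorten the chains, and then coming back by Nakayama's lemma. For the return we want $a$ to lie in the Jacobson radical $\mathrm{Jac}(A)$, and we want modules that are finite over $A$. This is why $C$ was built from $M$.

**Lemma 6.1.** Let $A$ be reduced Noetherian with (H), $\dim A\le n-1$, and let $a\in\mathrm{Jac}(A)$ lie in no minimal prime of $A$. Then every ideal $I\subseteq A[X]$ has a reduction generated by $n$ elements.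

*Proof.* Let $M$ be the $A$-span of a finite generating set of $I$, let $C=A[Mt]\subseteq A[X,t]$ and $D=C/aC$.

**Step 1: chains in $D$ have length $\le n-1$.** Relevant primes of $D$ correspond to relevant primes of $C$ containing $a$. Let $P_0\subsetneq\dots\subsetneq P_k$ be a chain of these. A minimal prime $\mathfrak q\subseteq P_0$ of $C$ is homogeneous and relevant. By Lemma 5.1(i), $\mathfrak q\cap A$ is a minimal prime of $A$, so $a\notin\mathfrak q$, and $\mathfrak q\subsetneq P_0$. Thus $\mathfrak q\subsetneq P_0\subsetneq\dots\subsetneq P_k$ has length $k+1\le(n-1)+1$ by Lemma 5.1(ii), that is, $k\le n-1$.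

**Step 2: return to $C$.** Here $D_0=A/aA$ and $D_1=Mt/aMt$. Lemma 4.2(b), lifted to $C$, gives $g_1,\dots,g_n\in M$ and $r$ with
$$M^{r+1}=\sum_i g_iM^r+aM^{r+1}. \tag{1}$$
Since $M^{r+1}$ is a finite $A$-module and $a\in\mathrm{Jac}(A)$, Nakayama's lemma gives $M^{r+1}=\sum g_iM^r$. Multiplying by $A[X]$ and using $MA[X]=I$, we get $I^{r+1}=(g_1,\dots,g_n)I^r$. $\square$

**What goes wrong when $a\notin\mathrm{Jac}(A)$.** Then (1) gives only an element $s\in1+aA$ with $sM^{r+1}\subseteq\sum g_iM^r$. So $(g)$ is a reduction where $s$ is invertible, and where $s$ is not invertible it need not be one. Here is a concrete case. Let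
$$A=\mathbb C[y],\quad a=y,\quad I=(y^2,yX,X^2),\quad g=\big(y^2(1-y),\,X^2\big),$$
and let $M$ be the $A$-span of $y^2,yX,X^2$. Then $M^2$ is spanned by $y^4,y^3X,y^2X^2,yX^3,X^4$. Modulo $yM^2$ the module $g_1M$ gives $y^4,y^3X,y^2X^2$, and $g_2M$ gives $y^2X^2,yX^3,X^4$. So (1) holds with $r=1$. But at the maximal ideal $(y-1,X)$ the localization of $I$ is the unit ideal, while that of $(g)$ is proper, so $(g)$ is not a reduction of $I$.

On the other hand, where $y$ is invertible, $I$ is the unit ideal and is generated by $f=y^2$. There $g=f\cdot u$ with $u=(1-y,\,X^2/y^2)$. Now observe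
$$(y^2,X^2)=g\begin{pmatrix}(1-y)^{-1}&0\\0&1\end{pmatrix}=f\,(1,0)\begin{pmatrix}1&X^2/y^2\\0&1\end{pmatrix}.$$
The first matrix is invertible where $1-y$ is invertible, and the last one where $y$ is. The two sides describe the same pair $(y^2,X^2)$, which is defined everywhere. It generates a reduction of $I$, by the computation of Section 1 with $m=2$. So we changed the generators $g$ on one open set and the generators $(f,0)$ on the other, until they agreed on the overlap. The general proof does the same. It has three ingredients: an $a$ such that $I$ becomes principal when $a$ is inverted (Section 7); the fact that the two systems of generators differ on the overlap by an invertible matrix (Sections 7 and 9); and a factorization of that matrix into one over each of the two open sets (Section 8).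

## 7. Adapted elements, and unimodular rows

Write $A_a=A[1/a]$, and for an ideal $\mathfrak q\subseteq A[X]$ write $\mathfrak q_a=\mathfrak qA_a[X]$, and similarly for other localizations.

**Definition.** Let $A$ be reduced and $\mathfrak q\subseteq A[X]$ an ideal. A nonzerodivisor $a\in A$ is *adapted to $\mathfrak q$* if there are $f\in\mathfrak q$ and an idempotent $e\in A_a$ with
$$\mathfrak qA_a[X]=fA_a[X],\qquad \mathrm{Ann}_{A_a[X]}(f)=(1-e)A_a[X].$$

If $A$ is a domain and $\mathfrak q\ne0$, then $e=1$. In the example of Section 6, $a=y$ is adapted to $I$ with $f=y^2$. For a case with $e\neq0,1$, let $A=k[y,z]/(yz)$ and $\mathfrak q=(yX)$. Then $f=yX$ vanishes on one of the two branches. Put $a=y+z$, a nonzerodivisor. Since $y^2=y(y+z)$, the element $e=y/(y+z)\in A_a$ is idempotent; the annihilator of $f$ is generated by $1-e=z/(y+z)$.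

**Lemma 7.1.** If $A$ is reduced Noetherian, every ideal $\mathfrak q\subseteq A[X]$ has an adapted element.

*Proof.* The total quotient ring of $A$ is a finite product of fields $K=\prod K_i$. So $K[X]=\prod K_i[X]$ and $\mathfrak qK[X]$ is principal. Every element of $\mathfrak qK[X]$ has the form $y/b$ with $y\in\mathfrak q$ and $b$ a nonzerodivisor of $A$. Multiplying a generator by such a $b$, a unit of $K$, we get $\mathfrak qK[X]=fK[X]$ with $f\in\mathfrak q$. Write $f=(f_i)$ with $f_i\in K_i[X]$, and let $e\in K$ be the idempotent with $e_i=1$ if $f_i\ne0$ and $e_i=0$ if $f_i=0$.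

Each of finitely many generators of $\mathfrak q$ is $f$ times an element of $K[X]$. Let $a$ be a nonzerodivisor that is a common denominator for the coefficients of these finitely many elements of $K[X]$ and for $e$. Then $e\in A_a\subseteq K$ and $a\mathfrak q\subseteq fA[X]$, so $\mathfrak qA_a[X]=fA_a[X]$. For $y\in A_a[X]\subseteq\prod K_i[X]$ we have $fy=0$ iff $y_i=0$ whenever $f_i\ne0$, iff $ey=0$, iff $y\in(1-e)A_a[X]$. $\square$

**Rows and elementary matrices.** A row $u=(u_1,\dots,u_n)$ over a ring $R$ is *unimodular* if $\sum u_iw_i=1$ for some $w_i\in R$; the set of these is $\mathrm{Um}_n(R)$. Let $E_n(R)$ be the group generated by the elementary $n\times n$ matrices $E_{ij}(c)$, $i\ne j$, $c\in R$. It acts on rows from the right: $uE_{ij}(c)$ is $u$ with $cu_i$ added to the $j$-th entry. Put $\epsilon_1=(1,0,\dots,0)$. Example: $(3,5)\to(3,2)\to(1,2)\to(1,0)$ over $\mathbb Z$. We quote one deep theorem.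

**Theorem 7.2 (Suslin).** Let $R$ be Noetherian of finite dimension $\delta$. If $n\ge\max(3,\delta+2)$, then $E_n(R[X])$ acts transitively on $\mathrm{Um}_n(R[X])$.

(A. A. Suslin, *On the structure of the special linear group over polynomial rings*, Math. USSR Izv. 11 (1977), 221–238, Thm. 2.6.) It is the only external result used in the proof of Theorem 2.1 that goes beyond textbooks.

## 8. Splitting an elementary matrix over two open sets

Let $aR+sR=R$. We want to write a matrix $\alpha^{-1}$ with $\alpha\in E_n(R_{as})$ as a product of a matrix coming from $R_a$ and one coming from $R_s$. For a single $E_{12}(c)$ this is easy. Write $c=x/(as)^m$ with $x\in R$ and $1=\lambda a^m+\mu s^m$. Then $c=\mu x/a^m+\lambda x/s^m$, and $E_{12}(-c)$ is the product of $E_{12}(-\mu x/a^m)$ and $E_{12}(-\lambda x/s^m)$. With two factors $E_{12}(c)E_{21}(d)$ the same trick produces four factors, which come alternately from $R_a,R_s,R_a,R_s$. The two in the middle are in the wrong order and do not commute. The remedy is to connect $\alpha$ to the identity by a polynomial path $\alpha(T)$ and to cut the path at one point.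

**Lemma 8.1.** Let $R$ be a ring, $aR+sR=R$, $\alpha\in E_n(R_{as})$. Then $\alpha^{-1}=\beta_a\beta_s$ in $GL_n(R_{as})$, where $\beta_a,\beta_s$ are images of elements of $GL_n(R_a)$, $GL_n(R_s)$.

*Proof.* Write $\alpha=\prod_lE_{i_lj_l}(c_l)$ and put $\alpha(T)=\prod_lE_{i_lj_l}(Tc_l)$, so $\alpha(0)=1$ and $\alpha(1)=\alpha$. Let
$$\sigma(Y,Z)=\alpha(Y)\,\alpha(Y+Z)^{-1}\in GL_n(R_{as}[Y,Z]).$$

**Step 1: short pieces of the path come from one side.** We claim that *for all large $k$, $\sigma(Y,a^kZ)$ is the image of an element of $GL_n(R_s[Y,Z])$.* As $\sigma(Y,0)=1$, we have $\sigma=1+Z\tau$ and $\sigma^{-1}=1+Z\tau'$ with matrices $\tau,\tau'$ over $R_{as}[Y,Z]$. Since $R_{as}=(R_s)_a$ and finitely many coefficients occur, for some $k_1$ there are matrices $\theta,\theta'$ over $R_s[Y,Z]$ mapping to $a^{k_1}\tau(Y,a^{k_1}Z)$ and $a^{k_1}\tau'(Y,a^{k_1}Z)$. So $1+Z\theta$ and $1+Z\theta'$ map to $\sigma(Y,a^{k_1}Z)$ and to its inverse.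

The two lifts need not be inverse to each other over $R_s$, since $a$ may be a zero divisor there. Write $(1+Z\theta)(1+Z\theta')=1+Z\rho$. Then $\rho$ maps to $0$ over $R_{as}[Y,Z]$, so $a^l\rho=0$ for some $l$. Substitute $a^lZ$ for $Z$: the product becomes $1+a^lZ\rho(Y,a^lZ)=1$, because $a^l$ kills every coefficient of $\rho$. So $1+a^lZ\theta(Y,a^lZ)$ has a right inverse. Then its determinant is a unit, and it is invertible over $R_s[Y,Z]$. It maps to $\sigma(Y,a^{k_1+l}Z)$. For any $k\ge k_1+l$, substitute $a^{k-k_1-l}Z$ for $Z$. This proves the claim. By symmetry, for all large $k$, $\sigma(Y,s^kZ)$ is the image of an element of $GL_n(R_a[Y,Z])$.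

**Step 2: cut the path.** Fix a $k$ that works for both statements, and write $1=a^k\lambda+s^k\mu$ with $\lambda,\mu\in R$. Then
$$\alpha^{-1}=\big[\alpha(0)\,\alpha(s^k\mu)^{-1}\big]\big[\alpha(s^k\mu)\,\alpha(1)^{-1}\big]=\sigma(0,s^k\mu)\;\sigma(s^k\mu,a^k\lambda).$$
The first factor comes from $GL_n(R_a)$: put $Y=0$, $Z=\mu$ in $\sigma(Y,s^kZ)$. The second comes from $GL_n(R_s)$: put $Y=s^k\mu$, $Z=\lambda$ in $\sigma(Y,a^kZ)$. $\square$

## 9. Gluing a reduction over $A_{1+aA}$ with a principal ideal over $A_a$

**Proposition 9.1.** Let $A$ be reduced Noetherian of dimension $n-1\ge1$, $\mathfrak q\subseteq A[X]$ an ideal, $a$ a nonunit adapted to $\mathfrak q$, and $S=1+aA$. If $\mathfrak qA_S[X]$ has a reduction generated by $n$ elements, so does $\mathfrak q$.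

Condition (H) is not used. Let $f,e$ be as in the definition of adapted, and let $g=(g_1,\dots,g_n)$ generate a reduction of $\mathfrak q_S=\mathfrak qA_S[X]$, with $(g)\mathfrak q_S^r=\mathfrak q_S^{r+1}$. Let $A'=A_{aS}$ be the localization inverting both $a$ and $S$.

**Step 1: the overlap has smaller dimension.** *$A'\ne0$ and $\dim A'\le n-2$.* The purpose is to enter the range of Theorem 7.2. A prime $\mathfrak p$ of $A$ is disjoint from $S=1+aA$ iff $\mathfrak p+aA\ne A$. So primes of $A'$ correspond to primes $\mathfrak p$ of $A$ with $a\notin\mathfrak p$ and $\mathfrak p+aA\ne A$. Such a $\mathfrak p$ is strictly contained in a maximal ideal containing $\mathfrak p+aA$. So a chain of such primes can be lengthened by one in $A$, and its length is $\le n-2$. Such primes exist: the nonunit $a$ lies in a maximal ideal $\mathfrak m$, and a minimal prime $\mathfrak p\subseteq\mathfrak m$ does not contain the nonzerodivisor $a$.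

**Step 2: on the overlap, $g$ is $f$ times a unimodular row.** Over $A'[X]$ we have $\mathfrak qA'[X]=(f)$, and $\mathrm{Ann}(f)=(1-e)A'[X]$ because $A_a[X]\to A'[X]$ is flat. Write $g_i=fu_i$. The equation $(f^{r+1})=(g)f^r$ gives $w_i\in A'[X]$ with $f^{r+1}=f^r\sum g_iw_i$, that is,
$$f^{r+1}\Big(1-\sum u_iw_i\Big)=0 .$$
The $(r+1)$-st power of $f(1-\sum u_iw_i)$ is then $0$. As $A'[X]$ is reduced, $f(1-\sum u_iw_i)=0$. So $1-\sum u_iw_i\in(1-e)A'[X]$, hence $e\sum u_iw_i=e$. Also $ef=f$. Thus $u$ is unimodular where $e=1$; where $e=0$ also $f=0$, and we may choose $u$ freely. So replace $u,w$ by $eu+(1-e)\epsilon_1$, $ew+(1-e)\epsilon_1$. Still $g=fu$, because $f(1-e)=0$, and now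
$$\sum u_iw_i=e\cdot e+(1-e)=1 .$$

**Step 3: straighten the row.** *There is $\alpha\in E_n(A'[X])$ with $u\alpha=\epsilon_1$.* If $n\ge3$, use Theorem 7.2 with $R=A'$: by Step 1, $\delta=\dim A'\le n-2$, so $n\ge\max(3,\delta+2)$. If $n=2$, then $A'$ is reduced Noetherian of dimension $0$, a finite product of fields. Elementary matrices whose entry $c$ is supported in one factor let us work in each factor separately. Over $k[X]$, with $k$ a field, the Euclidean algorithm brings the unimodular row $u$ by elementary operations to $(c,0)$ or $(0,c)$ with $c\in k^*$, and $(0,c)\to(c,c)\to(c,0)$. Finally $(c,0)\to(c,1)\to(1,1)\to(1,0)$: add $c^{-1}$ times the first entry to the second, then $(1-c)$ times the second to the first, then subtract the first from the second.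

**Step 4: descend to finitely many denominators.** We want to replace $S$ by a single element, to have two honest open sets. $S$ is multiplicatively closed, and only finitely many elements and equations are involved:

- each $g_i$ has one denominator in $S$;
- $\mathfrak q^{r+1}$ is finitely generated, so the equation $(g)\mathfrak q_S^r=\mathfrak q_S^{r+1}$ involves finitely many denominators and relations;
- the entries of $u$ and of the elementary factors of $\alpha$ have finitely many coefficients in $A'$;
- if two elements of $A_{as}$ become equal in $A'$, their difference is killed by some $a^ms'$ with $s'\in S$, so they are equal in $A_{ass'}$.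

So there is $s\in S$ such that $g_i\in\mathfrak q_s$ and $(g)\mathfrak q_s^r=\mathfrak q_s^{r+1}$ in $A_s[X]$; $u$ and $\alpha\in E_n$ are defined over $A_{as}[X]$; and $g=fu$, $u\alpha=\epsilon_1$ hold there. Since $s\in1+aA$, we have $(a,s)=A$.

**Step 5: change both systems of generators until they agree.** By Lemma 8.1 with $R=A[X]$, $\alpha^{-1}=\beta_a\beta_s$ with $\beta_a\in GL_n(A_a[X])$, $\beta_s\in GL_n(A_s[X])$. Over $A_{as}[X]$ we get
$$g=fu=f\epsilon_1\alpha^{-1}=f\epsilon_1\beta_a\beta_s,\qquad\text{i.e.}\qquad g\beta_s^{-1}=f\epsilon_1\beta_a. \tag{2}$$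
The row $g\beta_s^{-1}$ lies in $(\mathfrak q_s)^n$, and the row $f\epsilon_1\beta_a$ lies in $(\mathfrak q_a)^n$. By (2) they agree in $(\mathfrak q_{as})^n$. Since $(a,s)=A$, elements of the localizations $\mathfrak q_a,\mathfrak q_s$ of the $A$-module $\mathfrak q$ that agree in $\mathfrak q_{as}$ glue. So there is $h\in\mathfrak q^n$ restricting to both rows. Let $J=(h_1,\dots,h_n)\subseteq\mathfrak q$.

- Over $A_s[X]$: $J_s$ is generated by the entries of $g\beta_s^{-1}$, so $J_s=(g)$, a reduction of $\mathfrak q_s$.
- Over $A_a[X]$: the row $\epsilon_1\beta_a$ is the first row of an invertible matrix, hence unimodular, so $J_a=fA_a[X]=\mathfrak q_a$.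

By 2.2, $J$ is a reduction of $\mathfrak q$. $\square$

In the example of Section 6, $u=(1-y,X^2/y^2)$, $s=1-y$, and the glued row is $h=(y^2,X^2)$. (There we read off invertible matrices by eye, without passing through $E_2$.)

## 10. Proof of Theorem 2.1 for ideals of $A[X]$

Let $A$ be reduced, $n\ge2$, $I\subseteq A[X]$, and let $a$ be adapted to $I$ (Lemma 7.1). If $a$ is a unit, then $I=(f)$ is principal and we are done. Otherwise put $S=1+aA$.

We check the hypotheses of Lemma 6.1 for $A_S$. A prime $\mathfrak p$ of $A$ survives in $A_S$ iff $\mathfrak p+aA\ne A$, that is, iff it lies in a maximal ideal containing $a$. So the maximal ideals of $A_S$ are the $\mathfrak mA_S$ with $\mathfrak m$ maximal in $A$ and $a\in\mathfrak m$. Since $S$ maps to $1$ in $A/\mathfrak m$, the residue field is $A/\mathfrak m$, which is infinite. Hence $a\in\mathrm{Jac}(A_S)$, and $A_S$ satisfies (H). It is reduced Noetherian of dimension $\le n-1$. The minimal primes of $A_S$ come from minimal primes of $A$, and none of these contains the nonzerodivisor $a$.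

By Lemma 6.1, $IA_S[X]$ has a reduction generated by $n$ elements. By Proposition 9.1, so does $I$. $\blacksquare$

## 11. Several variables

**Theorem 11.1.** Let $A$ be Noetherian with (H), $\dim A=d<\infty$, $m\ge1$. Every ideal of $A[X_1,\dots,X_m]$ has a reduction generated by $d+m$ elements. For every such $A$, the number $d+m$ cannot be lowered.

*Proof.* Put $A''=A[X_1,\dots,X_{m-1}]$, so $\dim A''=d+m-1$. It satisfies (H): if $A''/\mathfrak M$ were finite for some maximal $\mathfrak M$, then $A/(\mathfrak M\cap A)$ would be a finite domain, hence a finite residue field of $A$ at a maximal ideal. Apply Theorem 2.1 with $n=d+m$ to $A''[X_m]$.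

For the second statement, take $\mathfrak m\subset A$ maximal of height $d$ and $Q=(\mathfrak m,X_1,\dots,X_m)$. A chain of primes of length $d$ ending in $\mathfrak m$, extended to the polynomial ring and continued by $(\mathfrak m,X_1)$, $(\mathfrak m,X_1,X_2)$, and so on, shows that $Q$ has height at least $d+m$. If $J$ is a reduction of $Q$, then $Q^{r+1}\subseteq J\subseteq Q$, so $\mathrm{rad}\,J=Q$ and $Q$ is a minimal prime of $J$. By Krull's height theorem $J$ needs at least $d+m$ generators. $\square$

For $A=k$ an infinite field, the first statement is the result about $k[X_1,\dots,X_m]$ from Section 1.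

## 12. Powers of $I$ when residue fields may be finite

Condition (H) entered only through Lemma 4.1, to find generic elements in degree $1$. In higher degrees generic elements always exist.

**Lemma 12.1 (homogeneous avoidance; Bruns–Herzog, *Cohen–Macaulay Rings*, Lemma 1.5.10).** Let $D$ be as in Section 4, without (H), and let $P_1,\dots,P_l$ be relevant homogeneous primes. There is a homogeneous element of positive degree in no $P_i$.

*Proof.* If $l=0$, any element of $D_1$ will do. Otherwise we may drop every $P_i$ contained in another one, so assume there are no inclusions. Fix $i$. For each $j\ne i$ the homogeneous ideal $P_j$ contains a homogeneous element outside $P_i$, and $D_1$ contains an element outside $P_i$. The product $y_i$ of all these is homogeneous of positive degree, lies in every $P_j$ with $j\ne i$, and not in $P_i$. Choose powers $y_i^{m_i}$ of the same degree, and put $x=\sum_iy_i^{m_i}$. Modulo $P_i$ we have $x\equiv y_i^{m_i}\not\equiv0$. $\square$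

Example: over $\mathbb F_2$, with the three lines of Section 3, every linear form fails, but $x^2+xy+y^2$ vanishes at none of $(1,0),(0,1),(1,1)$.

**Theorem 12.2.** Let $A$ be any nonzero Noetherian ring of dimension $n-1$, and $I$ an ideal of $A$ or $A[X]$. Then for some $k\ge1$, $I^k$ has a reduction generated by $n$ elements.

*Proof.* By 2.3 applied to $I^k$, we may take $A$ reduced. If $n=1$, $I$ is principal by Section 3.

**Step 1: replacement for Lemma 4.2(b).** Let $D$ be as in Section 4, with chains of relevant primes of length $\le n-1$. Lemma 12.1 provides homogeneous $g_1,\dots,g_n$ of positive degree as in Lemma 4.2(a), so $D_+\subseteq\mathrm{rad}((g_1,\dots,g_n)D)$. Replacing the $g_i$ by powers does not change this radical, so we may take all $g_i$ in one degree $k\ge1$. There is $j_0$ with $D_+^{j_0}\subseteq(g_1,\dots,g_n)D$. For $j\ge\max(j_0,k)$ we have $D_j=D_1^j\subseteq D_+^{j_0}$, hence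
$$D_j=\sum_i g_iD_{j-k}. \tag{3}$$

**Step 2: ideals of $A$.** For $D=A[It]$ the chain bound is Lemma 5.1(ii). Then (3) with $j=k(r+1)$ gives $g_i\in I^k$ with $I^{k(r+1)}=(g)I^{kr}$ for $r\gg0$. So $(g)$ is a reduction of $I^k$.

**Step 3: ideals of $A[X]$, $n\ge2$.** Take $a$ adapted to $I$, with $f$ and $e$. If $a$ is a unit, $I$ is principal. Otherwise work over $A_S$, $S=1+aA$. As in Section 10, $A_S$ is reduced Noetherian of dimension $\le n-1$, $a\in\mathrm{Jac}(A_S)$, and $a$ lies in no minimal prime of $A_S$. Let $M$ be the $A_S$-span of a finite generating set of $IA_S[X]$. Step 1 of the proof of Lemma 6.1 does not use (H). So (3) applies to $D=C/aC$ with $C=A_S[Mt]$, and gives $g_i\in M^k$ with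
$$M^{k(r+1)}=\sum g_iM^{kr}+aM^{k(r+1)}\qquad(r\gg0).$$
By Nakayama's lemma $M^{k(r+1)}=\sum g_iM^{kr}$. Multiplying by $A_S[X]$, we see that $(g)$ is a reduction of $I^kA_S[X]$. Now $a$ is adapted to $I^k$ with $f^k$ and $e$: we have $I^kA_a[X]=f^kA_a[X]$, and $\mathrm{Ann}(f^k)=\mathrm{Ann}(f)$ because $A_a[X]$ is reduced. Apply Proposition 9.1 to $\mathfrak q=I^k$. $\square$

## 13. Even and odd functions on the sphere: $n-1$ generators are not enough

**Proposition 13.1.** For each $n\ge1$ there are $A$ with (H), $\dim A=n-1$, and an ideal $I\subseteq A$ such that neither $I$ nor $IA[X]$ has a reduction generated by $n-1$ elements.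

*Proof.* Let $B=\mathbb R[x_1,\dots,x_n]/(\sum x_i^2-1)$. The relation is even, so $B$ is $\mathbb Z/2$-graded by parity of degree. Let $A$ be its even part and $M=\sum Ax_i$ its odd part.

**Step 1: $A$ is as required.** $A$ is generated over $\mathbb R$ by the products $x_ix_j$, so it is Noetherian. $B$ is integral over $A$ since $x_i^2\in A$, so $\dim A=\dim B=n-1$. The residue fields contain $\mathbb R$, so (H) holds.

**Step 2: an ideal that is its own only reduction.** $B$ is free with basis $1,x_1$ over the domain $\mathbb R[x_2,\dots,x_n]$, and $x_1^2=1-\sum_{i\ge2}x_i^2$ is a nonzero element of that domain. So $x_1^2$, and hence $x_1$, is a nonzerodivisor in $B$. Put $I=x_1M\subseteq A$. As $1=\sum x_i^2\in M^2\subseteq A$, we have $M^2=A$ and $I^2=x_1^2A$. Suppose $JI^r=I^{r+1}$. Multiplying by $I^r$ gives $JI^{2r}=I^{2r+1}$, that is, $x_1^{2r}J=x_1^{2r}I$. Hence $J=I$. The same computation in $A[X]$ shows that $IA[X]$ has no reduction but itself. If $IA[X]$ were generated by $n-1$ elements, setting $X=0$ would show the same for $I$. So it remains to show that $I$ is not generated by $n-1$ elements.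

**Step 3: topology.** Suppose $I$ is generated by $x_1h_1,\dots,x_1h_{n-1}$ with $h_i\in M$. Since $x_1$ is a nonzerodivisor, $M=\sum Ah_i$. A common zero of the $h_i$ on the sphere $S^{n-1}$ would then be a zero of all $x_j\in M$, which is impossible. But the $h_i$ define an odd continuous map $S^{n-1}\to\mathbb R^{n-1}$, and by the Borsuk–Ulam theorem such a map has a zero (trivially if $n=1$). This is a contradiction. $\square$

For $n=2$ the ring $B$ consists of the polynomial functions on the circle, and Step 3 says that one odd function on the circle always has a zero.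

## 14. All lines over a finite field: (H) cannot be dropped

**Proposition 14.1.** For every $n\ge2$ and every finite field $F$ there is a Noetherian $F$-algebra $A$ of dimension $n-1$ with an ideal $I$ such that neither $I$ nor $IA[X]$ has a reduction generated by $n$ elements.

(For $n=1$, (H) is not needed in Theorem 2.1, as we saw in Section 3.) The example is the three lines of Section 3 with more variables.

*Proof.* For $0\ne v\in F^{n+1}$ let $\mathfrak p_v$ be the kernel of the surjection $F[Y_0,\dots,Y_n]\to F[T]$, $Y_i\mapsto v_iT$. Let $\mathfrak J=\bigcap_v\mathfrak p_v$, a finite intersection of homogeneous primes, and let $D=F[Y_0,\dots,Y_n]/\mathfrak J$. So $D$ is graded. The quotient of the polynomial ring by each $\mathfrak p_v$ is $F[T]$, so $\dim D=1$. Let $\mathfrak n=(y_0,\dots,y_n)\subset D$.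

**Step 1: $\mathfrak n$ has no $n$-generated reduction.** Suppose $J=(h_1,\dots,h_n)\subseteq\mathfrak n$ satisfies $J\mathfrak n^r=\mathfrak n^{r+1}$. The degree-one components of the $h_i$ are images of $n$ linear forms in $n+1$ variables over $F$. These have a common zero $0\ne v\in F^{n+1}$. Let $\psi:D\to F[T]$, $y_i\mapsto v_iT$; it is well defined because $\mathfrak J\subseteq\mathfrak p_v$. Then $\psi(\mathfrak n)F[T]=(T)$, and $\psi(h_i)\in(T^2)$ since the $h_i$ have no constant term and their linear parts map to $0$. So $(T^{r+1})\subseteq(T^{r+2})$, a contradiction.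

**Step 2: adjust the dimension.** Let $A=D\times F[t_1,\dots,t_{n-1}]$, which has dimension $\max(1,n-1)=n-1$, and $I=\mathfrak n\times(1)$. By 2.2, an $n$-generated reduction of $IA[X]$ maps, under $X\mapsto0$, to one of $I$, and one of $I$ maps, under the projection $A\to D$, to one of $\mathfrak n$. By Step 1 there is none. $\square$
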